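\title{The zeros of $E_kE_l-E_{k+l}$ lie on the boundary of the fundamental domain}

\begin{abstract}
Let $E_k$ be the normalized Eisenstein series of weight $k$ for $\mathrm{SL}_2(\mathbb Z)$. For all even $k,l\ge4$ with $k+l\ge24$ and $k+l\ne26$ we prove that every zero of the cusp form $E_kE_l-E_{k+l}$ in the standard fundamental domain lies on its boundary. We also determine the orders of vanishing at $i$, $\rho=e^{2\pi i/3}$ and $\infty$, show that all other zeros are simple, and give the exact numbers of zeros on the arc and on the vertical side. The proof finds sign changes at explicit points of the arc and of the side, and recovers the last missing zeros from the behavior of the form at the corner $\rho$.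
\end{abstract}

\section{Introduction}\label{sec:intro}

Let $\mathbb H$ be the upper half-plane, $z=x+iy\in\mathbb H$ and $q=e^{2\pi iz}$. For an even integer $k\ge4$ the normalized Eisenstein series of weight $k$ is
\[
E_k(z)=\frac12\sum_{\substack{c,d\in\mathbb Z\\ (c,d)=1}}\frac1{(cz+d)^k}=1-\frac{2k}{B_k}\sum_{n=1}^\infty\sigma_{k-1}(n)q^n ,
\]
where $B_k$ is the $k$-th Bernoulli number and $\sigma_{k-1}(n)=\sum_{d\mid n}d^{k-1}$. The zero set of a modular form for $\mathrm{SL}_2(\mathbb Z)$ is invariant under this group, and every point of $\mathbb H$ is equivalent to a point of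
\[
\overline{\mathcal F}=\{z\in\mathbb H:\ |x|\le\tfrac12,\ |z|\ge1\}.
\]
The boundary of $\overline{\mathcal F}$ consists of the arc $|z|=1$, $|x|\le\frac12$, with endpoints $\rho=e^{2\pi i/3}$ and $\rho+1$, and of the two half-lines $x=\pm\frac12$, $y\ge\frac{\sqrt3}2$. Rankin and Swinnerton-Dyer \cite{RSD} proved that all zeros of $E_k$ in $\overline{\mathcal F}$ lie on the arc.

For even $k,l\ge4$ the forms $E_kE_l$ and $E_{k+l}$ have the same weight and the same constant term, so their difference is a cusp form of weight $k+l$; it measures how far the Eisenstein series are from being multiplicative in the weight. In small weights the space $S_{k+l}$ of cusp forms leaves no freedom. If $k+l\in\{8,10,14\}$, then $S_{k+l}=0$ and the difference vanishes identically. If $k+l\in\{12,16,18,20,22,26\}$, then $S_{k+l}$ is spanned by $\Delta E_{k+l-12}$, where $\Delta$ is the discriminant form and $E_0=1$, and the zeros of this form in $\mathbb H$ are equivalent to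 $i$ or $\rho$. In all other weights $\dim S_{k+l}\ge2$, and the position of the zeros is a genuine question. It is conjectured in \cite{slides} that the zeros of $E_kE_l-E_{k+l}$ lie on the boundary of the fundamental domain. No range of $k,l$ is stated there, and we read the conjecture as a statement about all pairs with $\dim S_{k+l}\ge2$. We prove it.

\begin{theorem}\label{thm:main}
Let $k,l\ge4$ be even integers with $k+l\ge24$ and $k+l\ne26$. Then every zero of $E_kE_l-E_{k+l}$ in $\overline{\mathcal F}$ lies on the arc $|z|=1$ or on one of the lines $x=\pm\frac12$.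
\end{theorem}

The form in Theorem~\ref{thm:main} is never identically zero (Lemma~\ref{lem:cusp}). Together with the one-dimensional cases above, the theorem shows that the zeros lie on the boundary whenever $E_kE_l-E_{k+l}\not\equiv0$.

By symmetry we may take $k\ge l$. Throughout the paper $k\ge l\ge4$ are even,
\[
w=k+l\ge24,\qquad w\ne26,\qquad D=\frac{k-l}2\in\mathbb Z_{\ge0},\qquad f=E_kE_l-E_w .
\]
In particular $k\ge12$ and $w=2l+2D$.

\subsection*{Why the arc alone is not enough}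
A form of weight $p$ has $p/12$ zeros in the fundamental domain, suitably counted. On the arc, the pairs $(c,d)=\pm(1,0),\pm(0,1)$ contribute $2\cos(p\theta/2)$ to the real function $e^{ip\theta/2}E_p(e^{i\theta})$, and this cosine has about $p/12$ zeros for $\frac\pi2\le\theta\le\frac{2\pi}3$. One might expect $f$ to behave in the same way. But for $f$ the fast oscillation cancels:
\[
4\cos\frac{k\theta}2\cos\frac{l\theta}2-2\cos\frac{w\theta}2=2\cos D\theta .
\]
So the arc should carry only about $D/6$ of the $w/12=(l+D)/6$ zeros, and none at all when $k=l$. The other zeros appear on the side. If $z=re^{i\theta}$ lies on $x=-\frac12$, then $z+1=-\bar z$, and the pairs $\pm(0,1),\pm(1,0),\pm(1,1)$ give $E_p(z)\approx1+2r^{-p}\cos p\theta$. In $f$ the constants cancel, and since $r>1$ the smaller weight should win: $f\approx2r^{-l}\cos l\theta$ up to a positive factor. As $z$ descends from $i\infty$ to $\rho$, its argument runs from $\frac\pi2$ to $\frac{2\pi}3$,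 which gives about $l/6$ zeros. The two counts add up to $w/12$.

Three things separate this heuristic from a proof. Near $\rho$ the neglected terms are as large as the main ones, on both pieces of the boundary. High up on the line the translates $z+d$ have almost the same modulus as $z$, so the two-term approximation fails. Finally, the count must be exact, and the sign changes between extreme points of the two cosines miss up to two zeros, which have to be found next to $\rho$.

\subsection*{Exact orders and counts}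
The proof gives more than Theorem~\ref{thm:main}. Let
\[
\mathcal A=\{e^{i\theta}:\ \tfrac\pi2<\theta<\tfrac{2\pi}3\},\qquad \mathcal L=\{-\tfrac12+iy:\ y>\tfrac{\sqrt3}2\},
\]
and let $N_A$ and $N_L$ be the numbers of zeros of $f$, with multiplicity, on $\mathcal A$ and on $\mathcal L$. Define $\varepsilon_i\in\{0,1\}$ and $\varepsilon_\rho\in\{0,1,2\}$ by $\varepsilon_i\equiv w/2\pmod2$ and $\varepsilon_\rho\equiv w\pmod3$; these are the smallest orders of vanishing at $i$ and $\rho$ that the weight allows (see \eqref{eq:cong}).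

\begin{theorem}\label{thm:exact}
Let $k\ge l\ge4$ be even, $w=k+l\ge24$, $w\ne26$. Then $\operatorname{ord}_\infty f=1$, $\operatorname{ord}_if=\varepsilon_i$, $\operatorname{ord}_\rho f=\varepsilon_\rho$, all zeros of $f$ in $\mathbb H$ not equivalent to $i$ or $\rho$ are simple, and
\[
N_A=\Big\lceil\frac{2D}3\Big\rceil-\Big\lceil\frac D2\Big\rceil-1+\delta_A,\qquad N_L=\Big\lceil\frac l6\Big\rceil-2+\delta_L ,
\]
where, with $Q_1=3k(k+1)-w(w+1)$ and $Q_2=6kl-w(w+1)$, the pair $(\delta_A,\delta_L)$ is given by the following table.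
\begin{center}
\begin{tabular}{c|l}
$(k,l)\bmod 6$ & $(\delta_A,\delta_L)$\\ \hline
$(0,0)$ & $(1,1)$\\
$(0,2)$ & $(0,0)$\\
$(2,4),\ (4,0)$ & $(0,1)$\\
$(4,2),\ (2,2)$ & $(1,0)$\\
$(0,4)$ & $(1,0)$ if $k<2l$;\quad $(0,1)$ if $k>2l$\\
$(2,0)$ & $(0,1)$ if $Q_1>0$;\quad $(1,0)$ if $Q_1<0$\\
$(4,4)$, $Q_2\ne0$ & $(1,0)$ if $Q_2>0$;\quad $(0,1)$ if $Q_2<0$\\
$(4,4)$, $Q_2=0$ & $(1,0)$ if $l/2$ is odd;\quad $(0,1)$ if $l/2$ is even
\end{tabular}
\end{center}
In the class $(2,0)$ the integer $Q_1$ is never $0$. The case $Q_2=0$ does occur in the class $(4,4)$, for example for $(k,l)=(1066,286)$.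
\end{theorem}

The quantities $2l-k$, $Q_1$ and $Q_2$ are, up to constant factors, the main terms of the first Taylor coefficient of $f$ at $\rho$ that is not forced to vanish. Its sign decides on which side of the corner the last zero sits.

Section~\ref{sec:prelim} collects the tools, and Section~\ref{sec:24} carries out the argument by hand in weight $24$. Section~\ref{sec:count} reduces Theorem~\ref{thm:main} to two sign statements, one for the arc and one for the line, which are proved in Sections~\ref{sec:arc} and~\ref{sec:line}. Section~\ref{sec:exact} proves Theorem~\ref{thm:exact}.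

\section{The form $f$ on the boundary, at $\rho$ and at $\infty$}\label{sec:prelim}

\subsection*{The valence formula}
For a nonzero modular form $g$ of weight $p$ for $\mathrm{SL}_2(\mathbb Z)$,
\[
\operatorname{ord}_\infty g+\tfrac12\operatorname{ord}_ig+\tfrac13\operatorname{ord}_\rho g+\sum_{P}\operatorname{ord}_Pg=\frac p{12},
\]
where $P$ runs over the orbits in $\mathbb H$ other than those of $i$ and $\rho$. Each such orbit meets the union of $\mathcal A$, $\mathcal L$ and the interior $\{|x|<\frac12,\ |z|>1\}$ in exactly one point. Multiplying the formula by $6$ and reducing modulo $2$, and multiplying it by $12$ and reducing modulo $3$, we get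
\begin{equation}\label{eq:cong}
\operatorname{ord}_ig\equiv p/2\pmod2,\qquad \operatorname{ord}_\rho g\equiv p\pmod3 .
\end{equation}
We write $\nu=\operatorname{ord}_\rho f$. By \eqref{eq:cong}, $\operatorname{ord}_if-\varepsilon_i\in2\mathbb Z_{\ge0}$ and $\nu-\varepsilon_\rho\in3\mathbb Z_{\ge0}$. Since $w/2=l+D$ and $l$ is even, $\varepsilon_i\equiv D\pmod 2$.

\subsection*{Real functions on the boundary}
Let $\mathcal P$ be the set of coprime pairs $(c,d)$ modulo $\pm1$, so that $E_p(z)=\sum_{\mathcal P}(cz+d)^{-p}$. On the arc put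
\[
F_p(\theta)=e^{ip\theta/2}E_p(e^{i\theta})=\sum_{(c,d)\in\mathcal P}\big(ce^{i\theta/2}+de^{-i\theta/2}\big)^{-p},\qquad G=F_kF_l-F_w=e^{iw\theta/2}f(e^{i\theta}).
\]
The swap $(c,d)\leftrightarrow(d,c)$ conjugates the terms, so $F_p$ and $G$ are real. On the line $x=-\frac12$ the number $q=-e^{-2\pi y}$ is real, so $E_p$ and $f$ are real. A sign change of $G$ or of $f$ therefore detects a zero. The two real functions meet at $\rho$, and their signs next to $\rho$ are linked. Let $\lambda_L=\pm1$ be the sign of $f(\rho+is)$ for small $s>0$, and let $\lambda_A=\pm1$ be the sign of $G(\frac{2\pi}3-t)$ for small $t>0$; they exist because $f\not\equiv0$ (Lemma~\ref{lem:cusp}).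

\begin{lemma}\label{lem:corner}
We have $\lambda_A=(-1)^\nu\lambda_L$.
\end{lemma}

\begin{proof}
Write $f(z)=\gamma(z-\rho)^\nu(1+O(z-\rho))$ with $\gamma\ne0$. On the line, $f(\rho+is)\sim\gamma i^\nu s^\nu$, so $\gamma i^\nu$ is real of sign $\lambda_L$. On the arc, $e^{i(2\pi/3-t)}-\rho=-it\rho(1+O(t))$, so
\[
G(\tfrac{2\pi}3-t)\sim(-1)^\nu\gamma i^\nu t^\nu\cdot\rho^\nu e^{iw\pi/3},\qquad \rho^\nu e^{iw\pi/3}=e^{2\pi i(2\nu+w)/6}.
\]
The integer $2\nu+w$ is even, and it is $\equiv3\nu\equiv0\pmod3$ by \eqref{eq:cong}. So the last factor is $1$.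
\end{proof}

\subsection*{Lattice sums at $\rho$}
All error terms on the arc will be compared with their values at $\rho$. For $(c,d)\in\mathcal P$ put $N=N(c,d)=|c\rho+d|^2=c^2-cd+d^2$. Three pairs have $N=1$, namely $(1,0),(0,1),(1,1)$; three have $N=3$, namely $(1,-1),(2,1),(1,2)$; all others have $N\ge7$, because the form $N$ does not take the values $2,5,6$ and takes the value $4$ only at non-primitive pairs.

\begin{lemma}\label{lem:lattice}
For $p\ge4$, with sums over $\mathcal P$,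
\begin{equation}\label{eq:lattice}
\sum_{N\ge7}N^{-p/2}\le0.246\cdot7^{2-p/2},\qquad \sum_{N\ge3}N^{-p/2}\le e_p:=3^{1-p/2}+0.246\cdot7^{2-p/2}.
\end{equation}
\end{lemma}

\begin{proof}
The number of representations of $n\ge1$ by $c^2-cd+d^2$ is $6\sum_{d\mid n}\chi_{-3}(d)$, where $\chi_{-3}$ is the nontrivial character modulo $3$. Hence the sum of $N^{-2}$ over all nonzero pairs is $6\zeta(2)L(2,\chi_{-3})$. Every nonzero pair is uniquely a positive integer multiple of a coprime pair, so passing to $\mathcal P$ divides the sum by $2\zeta(4)$: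
\[
\sum_{\mathcal P}N^{-2}=\frac{3\zeta(2)L(2,\chi_{-3})}{\zeta(4)}=\frac{45}{\pi^2}L(2,\chi_{-3}).
\]
The series for $L(2,\chi_{-3})$ alternates with decreasing terms, so
\[
L(2,\chi_{-3})\le1-\tfrac14+\tfrac1{16}-\tfrac1{25}+\tfrac1{49}-\tfrac1{64}+\tfrac1{100}-\tfrac1{121}+\tfrac1{169}<0.785 ,
\]
and $\sum_{\mathcal P}N^{-2}<3.5792$. The pairs with $N\le3$ contribute $3+\frac39$, which leaves at most $0.246$ for $N\ge7$. For general $p$ use $N^{-p/2}\le7^{2-p/2}N^{-2}$ when $N\ge7$, and add $3\cdot3^{-p/2}$.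
\end{proof}

\begin{lemma}\label{lem:rho}
If $6\mid p$, then $|E_p(\rho)-3|\le e_p<0.147$. If $6\mid k$ and $6\mid l$, then $f(\rho)>0$; thus $\nu=0$ and $\lambda_A=\lambda_L=+1$.
\end{lemma}

\begin{proof}
The numbers $\rho$, $1$, $\rho+1$ are sixth roots of unity, so the three pairs with $N=1$ contribute $3$ to $E_p(\rho)$, and the others at most $e_p\le e_6=\frac19+\frac{0.246}7<0.147$. If $6$ divides $k$ and $l$, it divides $w$, and $f(\rho)\ge2.85^2-3.15>0$.
\end{proof}

\subsection*{The cusp}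

\begin{lemma}\label{lem:cusp}
The coefficient of $q$ in $f$ is nonzero and has sign $(-1)^{l/2}$. Hence $\operatorname{ord}_\infty f=1$, and $f(-\frac12+iy)$ has sign $(-1)^{l/2+1}$ for all large $y$.
\end{lemma}

\begin{proof}
Let $a_p=-2p/B_p$ be the coefficient of $q$ in $E_p$; the coefficient in $f$ is $a_k+a_l-a_w$. Euler's formula $B_p=(-1)^{p/2+1}\,2\,p!\,\zeta(p)/(2\pi)^p$ gives $\operatorname{sgn}a_p=(-1)^{p/2}$ and
\[
|a_p|=\frac{(2\pi)^p}{(p-1)!\,\zeta(p)},\qquad \Big|\frac{a_{p+2}}{a_p}\Big|=\frac{4\pi^2}{p(p+1)}\,\frac{\zeta(p)}{\zeta(p+2)} .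
\]
The ratio is at most $\frac{39.48}{42}\zeta(6)<1$ for $p\ge6$, and at most $\frac{39.48}{156}\zeta(12)<0.26$ for $p\ge12$. Moreover $|a_4|,|a_6|,|a_8|,|a_{10}|,|a_{14}|=240,504,480,264,24$. If $l\le10$, then $k\ge14$ because $w\ge24$, and $|a_k|+|a_w|\le48<|a_l|$. If $k>l\ge12$, then $|a_k|+|a_w|<0.52\,|a_l|$. If $k=l$, then $l\ge12$, the coefficient is $2a_l-a_{2l}$, and $|a_{2l}|<|a_l|$. In each case the coefficient has the sign of $a_l$. The last claim follows from $q<0$ on the line.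
\end{proof}

\section{Weight 24 by hand}\label{sec:24}

The smallest weight is $w=24$. Here $\varepsilon_i=\varepsilon_\rho=0$, and the cusp uses up one of the two units in the valence formula, so
\[
\tfrac12\operatorname{ord}_if+\tfrac13\nu+(\text{number of other zeros})=1 .
\]
One zero is free. Since $f$ has real Fourier coefficients, its zero set is symmetric under $z\mapsto-\bar z$, so a zero in the interior of $\overline{\mathcal F}$ would have to lie on the imaginary axis; nothing formal excludes this. A single sign change on $\mathcal A$ or $\mathcal L$ does. We walk from $i$ along the arc to $\rho$ and then up the line to $\infty$. For $w=24$ we have $G(\frac\pi2)=f(i)$ and $G(\frac{2\pi}3)=f(\rho)$. Also $E_{24}(i)>0$, because $a_{24}>0$ and $q=e^{-2\pi}>0$ at $i$.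

\emph{The pair $(12,12)$.} We have $f(\rho)>0$ by Lemma~\ref{lem:rho}, and $f<0$ high on the line by Lemma~\ref{lem:cusp}. The free zero lies on $\mathcal L$.

\emph{The pair $(18,6)$.} By \eqref{eq:cong}, $E_6(i)=0$, so $f(i)=-E_{24}(i)<0$, while $f(\rho)>0$ by Lemma~\ref{lem:rho}. The free zero lies on $\mathcal A$.

\emph{The pair $(14,10)$.} By \eqref{eq:cong}, $E_{14}(i)=0$, so again $f(i)<0$. High on the line $f>0$. The signs at the two ends of the path are opposite, and this is enough, whatever $f(\rho)$ is. If $f(\rho)>0$, there is a zero on $\mathcal A$. If $f(\rho)<0$, there is a zero on $\mathcal L$. If $f(\rho)=0$, then $\nu\ge3$, and $\rho$ itself uses up the valence formula. To decide between the alternatives one needs the value at $\rho$: here $E_{14}(\rho)=0$, so $f(\rho)=-E_{24}(\rho)<0$ and the zero lies on $\mathcal L$.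

The third pair is the model for the general case. Theorem~\ref{thm:main} needs, apart from Lemma~\ref{lem:rho}, only a parity comparison across the corner, while Theorem~\ref{thm:exact} needs the actual sign at $\rho$. What is new in large weight is that the path must be sampled at many intermediate points.

\section{Counting sign changes}\label{sec:count}

We sample each piece of the boundary at the extreme points of its model cosine: the arc at $\theta=n\pi/D$, and the line at the points of argument $m\pi/l$. A point of argument $\frac\pi2+\beta$ on $x=-\frac12$ has height $\frac12\cot\beta$, so with $m=\frac l2+j$ the height is $\frac12\cot(j\pi/l)$.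

\begin{proposition}\label{prop:arc}
If $D\ge2$ and $n$ is an integer with $\frac D2\le n<\frac{2D}3$, then $(-1)^nG(n\pi/D)>0$.
\end{proposition}

\begin{proposition}\label{prop:line}
If $j$ is an integer with $2\le j<\frac l6$ and $y_j=\frac12\cot(j\pi/l)$, then $(-1)^{l/2+j}f(-\frac12+iy_j)>0$.
\end{proposition}

We now deduce Theorem~\ref{thm:main} from these two propositions.

\subsection*{The samples}
On the arc the samples are $n=\lceil\frac D2\rceil,\dots,\lceil\frac{2D}3\rceil-1$. Put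
\[
A_0=\lceil\tfrac{2D}3\rceil-\lceil\tfrac D2\rceil-1 .
\]
For $D\ge6$ the interval $[\frac D2,\frac{2D}3)$ has length at least $1$ and contains an integer; for $D=2,4,5$ it contains $1,2,3$ respectively; for $D\in\{0,1,3\}$ it contains none, and $A_0=-1$. So in all cases $A_0+1$ is the number of samples.

On the line the samples are $j=1,\dots,\lceil\frac l6\rceil-1$. For $j\ge2$ the sample is the height $y_j$; these heights decrease with $j$ and exceed $\frac12\cot\frac\pi6=\frac{\sqrt3}2$. For $j=1$ we take a height above all the others at which Lemma~\ref{lem:cusp} applies, so the sign is $(-1)^{l/2+j}$ for $j=1$ as well. Put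
\[
L_0=\lceil\tfrac l6\rceil-2 .
\]
The number of samples is $L_0+1$; it is $0$ exactly for $l\in\{4,6\}$.

Let $\bar l,\bar D\in\{0,1,2\}$ be the residues of $l,D$ modulo $3$. Then $\lceil\frac{2D}3\rceil=\frac{2D+\bar D}3\equiv\bar D\pmod2$, and $\frac l2+\lceil\frac l6\rceil=\lceil\frac{2l}3\rceil=\frac{2l+\bar l}3\equiv\bar l\pmod2$. So the samples closest to $\rho$, when they exist, have the signs
\[
\sigma_A=(-1)^{\bar D+1}\ \text{ on the arc},\qquad \sigma_L=(-1)^{\bar l+1}\ \text{ on the line}.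
\]
Let $n_A\le N_A$ and $n_L\le N_L$ be the numbers of \emph{distinct} zeros on $\mathcal A$ and $\mathcal L$, and let $[\,\cdot\,]$ be $1$ or $0$ according as the statement inside is true or false. Consecutive samples have opposite signs, and there is one more sign change between the last sample and $\rho$ if the sign next to $\rho$ differs from the last sample sign. Hence
\begin{align}
n_A&\ge A_0+[\lambda_A\ne\sigma_A]\qquad\text{if }D\notin\{0,1,3\},\label{eq:nA}\\
n_L&\ge L_0+[\lambda_L\ne\sigma_L]\qquad\text{if }l\ge8.\label{eq:nL}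
\end{align}

\subsection*{The deficit}
Let $N_{\mathrm{int}}$ be the number of zeros in the interior of $\overline{\mathcal F}$, with multiplicity, and put $Z=\frac w{12}-1-\frac{\varepsilon_i}2-\frac{\varepsilon_\rho}3$, the number of zeros not forced by the weight. By Lemma~\ref{lem:cusp} the valence formula reads
\begin{equation}\label{eq:valence}
N_{\mathrm{int}}+N_A+N_L+\tfrac12(\operatorname{ord}_if-\varepsilon_i)+\tfrac13(\nu-\varepsilon_\rho)=Z .
\end{equation}
The number of zeros that the samples alone miss is $\tau=Z-A_0-L_0$. Insert $\frac w{12}=\frac{l+D}6$, $\lceil\frac D2\rceil=\frac{D+\varepsilon_i}2$, $\lceil\frac{2D}3\rceil=\frac{2D+\bar D}3$ and $L_0=\frac{2l+\bar l}3-\frac l2-2$. The terms in $l$, $D$ and $\varepsilon_i$ cancel, and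
\begin{equation}\label{eq:tau}
\tau=2-\frac{\bar l+\bar D+\varepsilon_\rho}3 .
\end{equation}
As $\varepsilon_\rho\equiv2l+2D\equiv-(l+D)\pmod3$, the numerator is $0$, $3$ or $6$, so $\tau\in\{2,1,0\}$. The value $\tau=2$ occurs exactly when $\bar l=\bar D=0$, that is, when $6\mid k$ and $6\mid l$. Then $\lambda_A=\lambda_L=+1$ by Lemma~\ref{lem:rho} and $\sigma_A=\sigma_L=-1$, so both brackets in \eqref{eq:nA}, \eqref{eq:nL} equal $1$. The value $\tau=0$ occurs exactly when $\bar l=\bar D=2$.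

\begin{proposition}\label{prop:count}
We have $n_A+n_L\ge Z-\frac13(\nu-\varepsilon_\rho)$.
\end{proposition}

\begin{proof}
\emph{Case I: $l\ge8$ and $D\notin\{0,1,3\}$.} Both \eqref{eq:nA} and \eqref{eq:nL} hold. If $\tau=2$, both brackets are $1$ and $n_A+n_L\ge Z$. If $\tau=0$, then $n_A+n_L\ge A_0+L_0=Z$. Let $\tau=1$. If $\nu\ge\varepsilon_\rho+3$, then $n_A+n_L\ge A_0+L_0=Z-1$ suffices. If $\nu=\varepsilon_\rho$, then Lemma~\ref{lem:corner} gives
\begin{equation}\label{eq:parity}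
(\lambda_A\sigma_A)(\lambda_L\sigma_L)=(-1)^{\varepsilon_\rho+\bar D+\bar l}=(-1)^3=-1 ,
\end{equation}
so exactly one bracket is $1$ and $n_A+n_L\ge A_0+L_0+1=Z$.

\emph{Case II: $D\in\{0,1,3\}$.} From $l+D\ge12$ we get $l\ge10$, so \eqref{eq:nL} holds. Here $A_0=-1$ and $Z=L_0+\tau-1$. If $\tau\le1$, then $n_L\ge L_0\ge Z$. If $\tau=2$, then $n_L\ge L_0+1=Z$.

\emph{Case III: $l\in\{4,6\}$.} From $l+D\ge12$ we get $D\ge6$, so \eqref{eq:nA} holds. Here $L_0=-1$ and $Z=A_0+\tau-1$. If $\tau\le1$, then $n_A\ge A_0\ge Z$. If $\tau=2$, then $n_A\ge A_0+1=Z$.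
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
Subtracting Proposition~\ref{prop:count} from \eqref{eq:valence} gives
\[
N_{\mathrm{int}}+(N_A-n_A)+(N_L-n_L)+\tfrac12(\operatorname{ord}_if-\varepsilon_i)\le0 .
\]
All four terms are nonnegative, so they vanish:
\begin{equation}\label{eq:equal}
N_{\mathrm{int}}=0,\qquad N_A=n_A,\qquad N_L=n_L,\qquad \operatorname{ord}_if=\varepsilon_i .
\end{equation}
The first equality is the theorem.
\end{proof}

\begin{remark}
The bound $w\ge24$ enters in Lemma~\ref{lem:cusp}, which fails for $E_4^2-E_8\equiv0$; in Cases II and III, where it guarantees that at least one piece of the boundary carries samples; and in Section~\ref{sec:arc}, where it makes $k$ large when $l$ is small. The condition $w\ne26$ is not used in the proof of Theorem~\ref{thm:main}.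
\end{remark}

\section{Signs on the arc}\label{sec:arc}

At $\rho$ three pairs have modulus $1$, but the model cosine accounts for only two of them. At the samples close to $\rho$ the third pair is therefore not negligible. It appears multiplied by a cosine whose phase is known at $\rho$, and it decays exponentially in the distance from $\rho$. The following lemma, which we use on the arc and on the line, says that such a product is never much below $-\frac12$.

\begin{lemma}\label{lem:damped}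
Let $c_0=\frac{6\ln2}\pi=1.3238\ldots$, $s\ge0$, $0\le g\le e^{-c_0s}$ and $a\in\frac{2\pi}3\mathbb Z$. Then $g\cos(a-s)\ge-0.52$.
\end{lemma}

\begin{proof}
We may assume $\cos(a-s)<0$ and $a\in\{0,\frac{2\pi}3,\frac{4\pi}3\}$. If $a=0$, then $s>\frac\pi2$ and $g\le2^{-3}$. If $a=\frac{2\pi}3$, the cosine is nonnegative for $\frac\pi6\le s\le\frac{7\pi}6$, so either $s<\frac\pi6$ and the cosine is at least $-\frac12$, or $s>\frac{7\pi}6$ and $g\le2^{-7}$. If $a=\frac{4\pi}3$, then $-\cos(a-s)=\cos(\frac\pi3-s)=\frac12\cos s+\frac{\sqrt3}2\sin s\le\frac12+\frac{\sqrt3}2s$. The function $(\frac12+\frac{\sqrt3}2s)e^{-c_0s}$ is maximal at $s=\frac1{c_0}-\frac1{\sqrt3}$, with value $\frac{\sqrt3}{2c_0}e^{-1+c_0/\sqrt3}<0.6543\cdot0.7902<0.52$.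
\end{proof}

\begin{proof}[Proof of Proposition~\ref{prop:arc}]
Let $\theta=\frac{n\pi}D=\frac{2\pi}3-t$. Then $t\le\frac\pi6$, and $t=\frac{\pi(2D-3n)}{3D}\ge\frac\pi{3D}$ because $2D-3n$ is a positive integer. Thus
\begin{equation}\label{eq:Dt}
2Dt\ge\tfrac{2\pi}3 ;
\end{equation}
the samples stay away from $\rho$ on the scale $1/D$.

\medskip\noindent\textbf{The identity at a sample.} Put $u=\frac1{2\cos(\theta/2)}\in[2^{-1/2},1)$ and $C=\cos\frac{l\theta}2$. The pairs $(1,0),(0,1)$ contribute $2\cos\frac{p\theta}2$ to $F_p$ and the pair $(1,1)$ contributes $u^p$. Write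
\[
F_p=2\cos\tfrac{p\theta}2+R_p,\qquad R_p=u^p+v_p .
\]
Since $\frac{k\theta}2=\frac{l\theta}2+n\pi$ and $\frac{w\theta}2=l\theta+n\pi$, we have $\cos\frac{k\theta}2=(-1)^nC$ and $\cos\frac{w\theta}2=(-1)^n(2C^2-1)$. Expanding $G=F_kF_l-F_w$, the terms $C^2$ cancel, and so does $u^ku^l-u^w$:
\begin{equation}\label{eq:G}
\begin{aligned}
\tfrac12(-1)^nG&=1+CR_l+(-1)^n\big[CR_k+\tfrac12(R_kR_l-R_w)\big],\\
R_kR_l-R_w&=u^kv_l+u^lv_k+v_kv_l-v_w .
\end{aligned}
\end{equation}

\medskip\noindent\textbf{The term $(1,1)$.} The function $\ln u=-\ln\big(2\cos(\frac\pi3-\frac t2)\big)$ is convex in $t$, and equals $0$ at $t=0$ and $-\frac12\ln2$ at $t=\frac\pi6$. It lies below its chord, so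
\begin{equation}\label{eq:u}
u\le2^{-3t/\pi},\qquad u^{2D}\le\tfrac14,\qquad u^k=u^lu^{2D}\le\tfrac14 ,
\end{equation}
where the second bound uses \eqref{eq:Dt}.

\medskip\noindent\textbf{The other terms.} Put $\kappa=-2\cos\theta\in[0,1]$, so that $|ce^{i\theta/2}+de^{-i\theta/2}|^2=c^2+d^2-\kappa cd$. The pair $(1,-1)$ contributes $(-1)^{p/2}(2\sin\frac\theta2)^{-p}$, of modulus at most $2^{-p/2}$. The remaining pairs fall into groups $\{(c,d),(c,-d)\}$ with $c,d\ge1$ coprime and $(c,d)\ne(1,1)$. A single term need not be monotone in $\theta$, but the sum of the moduli over a group,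
\[
(c^2+d^2-\kappa cd)^{-p/2}+(c^2+d^2+\kappa cd)^{-p/2},
\]
is an even convex function of $\kappa\in[-1,1]$, hence increasing on $[0,1]$ and largest at $\rho$. The groups consist of $(2,1),(1,2)$, with $N=3$, and of all pairs with $N\ge7$. By \eqref{eq:lattice},
\[
|v_p|\le V_p:=2^{-p/2}+2\cdot3^{-p/2}+0.246\cdot7^{2-p/2}.
\]
The numbers $V_p$ decrease with $p$, and
\begin{align*}
V_6&<0.125+0.07408+0.03515<0.2343, & V_{18}&<0.0021,\\
V_8&<0.0625+0.02470+0.00503<0.0923, & V_{20}&<0.00102,\\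
V_{12}&<0.01563+0.00275+0.00011<0.0185, & V_{24}&<0.0003 .
\end{align*}
From \eqref{eq:G} and \eqref{eq:u},
\begin{equation}\label{eq:Gmain}
\tfrac12(-1)^nG\ge1+Cu^l\big(1+(-1)^nu^{2D}\big)-\mathcal E,\qquad \mathcal E=V_l+V_k+\tfrac12\big(\tfrac14V_l+V_k+V_kV_l+V_w\big).
\end{equation}

\medskip\noindent\textbf{The case $l\ge8$.} As $k\ge12$ and $w\ge24$,
\[
\mathcal E\le0.0923+0.0185+\tfrac12(0.0231+0.0185+0.0018+0.0003)<0.14 .
\]
With $s=lt/2$ we have $C=\cos(\frac{l\pi}3-s)$, $\frac{l\pi}3\in\frac{2\pi}3\mathbb Z$, and $u^l\le e^{-c_0s}$ by \eqref{eq:u}. Lemma~\ref{lem:damped} gives $Cu^l\ge-0.52$. Since $0<1+(-1)^nu^{2D}\le\frac54$, the right side of \eqref{eq:Gmain} is at least $1-0.65-0.14>0$.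

\medskip\noindent\textbf{The case $l=6$.} Now $k\ge18$, and $C=\cos3\theta\ge0$ because $3\theta\in[\frac{3\pi}2,2\pi)$. So the right side of \eqref{eq:Gmain} is at least $1-\mathcal E$, and
\[
\mathcal E\le0.2343+0.0021+\tfrac12(0.0586+0.0021+0.0005+0.0003)<0.27 .
\]

\medskip\noindent\textbf{The case $l=4$.} Now $k\ge20$. This is the tight case: $C=\cos2\theta\in[-1,-\frac12]$ has the unfavorable sign, and $V_4>0.7$ is too large for \eqref{eq:Gmain}. We return to \eqref{eq:G} and treat $CR_4$ more carefully. The pairs $(1,1)$ and $(1,-1)$ are large at opposite ends of the arc, so we combine them. With $X=1/\sin^2\theta\in[1,\frac43]$,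
\[
\mathsf m:=|C|\big(u^4+(2\sin\tfrac\theta2)^{-4}\big)=(2\sin^2\theta-1)\,\frac{1-\frac12\sin^2\theta}{\sin^4\theta}=(2-X)(X-\tfrac12).
\]
This quadratic increases for $X\le\frac54$, where it attains its maximum $\frac9{16}$. The two pairs contribute exactly $-\mathsf m$ to $CR_4$. Let $W(\kappa)$ be the sum of the moduli of all group terms for $p=4$. It is convex and increasing on $[0,1]$, $W(1)\le\frac29+0.246<0.4683$, and $|v_4|\le(2\sin\frac\theta2)^{-4}+W(\kappa)$. At $\kappa=0$ we argue as in Lemma~\ref{lem:lattice}: the number of representations of $n$ as $c^2+d^2$ is $4\sum_{d\mid n}\chi_{-4}(d)$, with $\chi_{-4}$ the nontrivial character modulo $4$, so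
\[
\sum_{\mathcal P}(c^2+d^2)^{-2}=\frac{2\zeta(2)L(2,\chi_{-4})}{\zeta(4)}=\frac{30}{\pi^2}L(2,\chi_{-4})<2.7844,
\]
where $L(2,\chi_{-4})=0.91596\ldots$ is Catalan's constant. The pairs $(1,0),(0,1),(1,\pm1)$ contribute $2+\frac12$, so $W(0)\le0.2844$. We split the arc at $\theta=\frac{7\pi}{12}=105^\circ$.

\emph{(i) $\frac\pi2\le\theta\le\frac{7\pi}{12}$.} Here absolute values suffice. We have $\kappa\le2\sin15^\circ<0.5177$, so by convexity $W\le0.2844+(0.4683-0.2844)\cdot0.5177<0.3797$. We have $X\le1/\sin^2105^\circ<1.0719$, so $\mathsf m<0.5309$. We have $u\le1/(2\cos52.5^\circ)<0.8214$, so $u^k\le u^{20}<0.0197$. Finally $|v_4|\le0.25+0.4683<0.719$. Therefore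
\begin{align*}
|CR_4|&\le\mathsf m+W<0.5309+0.3797,\qquad |CR_k|\le u^k+V_{20}<0.0197+0.0011,\\
\tfrac12|R_kR_4-R_w|&\le\tfrac12\big(u^k|v_4|+V_{20}+V_{20}|v_4|+V_{24}\big)<\tfrac12(0.0142+0.0011+0.0008+0.0003),
\end{align*}
and the sum is less than $0.95$.

\emph{(ii) $\frac{7\pi}{12}\le\theta<\frac{2\pi}3$.} Here $\mathsf m+|C|\,W$ is too large, and we use the sign of the terms $(2,1),(1,2)$. Their sum is $2\operatorname{Re}\,(3\cos\frac\theta2+i\sin\frac\theta2)^{-4}$. The base has argument $\alpha=\arctan(\frac13\tan\frac\theta2)$, and $22.5^\circ\le\alpha\le30^\circ$, because $\frac13\tan52.5^\circ>0.434>\tan22.5^\circ$ and $\frac13\tan60^\circ=\tan30^\circ$. So $\cos4\alpha\le0$, the sum is nonpositive, and after multiplication by $C<0$ it contributes a nonnegative amount to $CR_4$. The partners $(2,-1),(1,-2)$ have total modulus $2(5+2\kappa)^{-2}\le2(6.035)^{-2}<0.055$. The other groups are complete, so they are bounded by their value at $\kappa=1$, which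 is the sum over $N\ge7$ without the two partners, at most $0.246-\frac2{49}<0.2052$. With $|C|\le|\cos210^\circ|<0.8661$,
\[
CR_4\ge-\big(0.5625+0.8661\,(0.055+0.2052)\big)>-0.788 .
\]
For the terms with $u^k$ we sharpen \eqref{eq:u}. Now $t\le\frac\pi{12}$, and $\ln u<-0.1968$ at $t=\frac\pi{12}$, so the chord gives $\ln u\le-0.7517\,t$, and $u^{2D}\le e^{-0.7517\cdot2\pi/3}<0.2073$ by \eqref{eq:Dt}. Since $|C|\ge\frac12$ and $2\sin\frac\theta2\le\sqrt3$, we have $|C|u^4=\mathsf m-|C|(2\sin\frac\theta2)^{-4}\le\frac9{16}-\frac1{18}<0.507$, so $|C|u^k=|C|u^4u^{2D}<0.1052$. Also $|v_4|\le(2\sin52.5^\circ)^{-4}+0.4683<0.158+0.4683<0.627$, so $\frac12u^k|v_4|\le\frac12(0.2073)(0.627)<0.065$. The terms containing $v_k$ or $v_w$ total at most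
\[
V_{20}\big(|C|+\tfrac12u^4+\tfrac12|v_4|\big)+\tfrac12V_{24}<0.00102\cdot1.7+0.00015<0.003 .
\]
Altogether $\frac12(-1)^nG>1-(0.788+0.1052+0.065+0.003)>0.03$.
\end{proof}

\section{Signs on the line}\label{sec:line}

This section proves Proposition~\ref{prop:line}. The range $2\le j<\frac l6$ forces $l\ge14$. Put
\[
\beta=\frac{j\pi}l\in\big(0,\tfrac\pi6\big),\qquad z=-\tfrac12+iy=re^{i\theta},\qquad y=y_j,\qquad m=\tfrac l2+j .
\]
Then $\theta=\frac\pi2+\beta$, $l\theta=m\pi$, $r=\frac1{2\sin\beta}>1$, and $y=r\cos\beta$, so $\frac{\sqrt3}2r\le y\le r$. We must show $(-1)^mf(z)>0$. Sort the pairs in $\mathcal P$ by $c=0$, $c=1$, $c\ge2$: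
\[
E_p=1+S_p,\quad S_p=P_p+T_p,\quad P_p=\sum_{d\in\mathbb Z}(z+d)^{-p},\quad T_p=\sum_{c\ge2}\ \sum_{(c,d)=1}(cz+d)^{-p},
\]
so that $f=S_l+S_k+S_kS_l-S_w$.

The difficulty lies in $P_l$. The two largest terms, $d=0$ and $d=1$, have modulus $r^{-l}$, and the next two are smaller by the factor $(1+2r^{-2})^{-l/2}$. Since $r$ is about $\frac l{2\pi j}$, this factor is small when $j^2/l$ is not small. In the opposite range many translates are comparable, and we pass to the Fourier expansion of $P_l$. Its terms $n^{l-1}e^{-2\pi ny}$ peak near $n=\frac l{2\pi y}$, which at the sample $y_j$ is close to $j$, and the peak has width about $j/\sqrt l$. So one Fourier term dominates exactly when two lattice terms do not. We place the cut at $8j^2=l$.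

\subsection*{The terms with $c\ge2$}
Let $g\ge0$ on $\mathbb R$ increase up to a point $x^*$ and decrease after it. Then the sum of $g$ over a translate of $\mathbb Z$ is at most $\max g+\int_{\mathbb R}g$. Indeed, let $a\le x^*<a+1$ be the two points next to $x^*$; each other value is at most the integral over the adjacent unit interval on the side of $x^*$, and $g(a)+g(a+1)\le\max g+\int_a^{a+1}g$. Next, log-convexity of $\Gamma$ gives $\Gamma(\frac{p-1}2)^2\le\Gamma(\frac p2)\Gamma(\frac p2-1)=\Gamma(\frac p2)^2/(\frac p2-1)$, so for $a>0$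
\begin{equation}\label{eq:integral}
\int_{\mathbb R}(a^2+x^2)^{-p/2}\,dx=a^{1-p}\sqrt\pi\,\frac{\Gamma(\frac{p-1}2)}{\Gamma(\frac p2)}\le a^{1-p}\sqrt{\frac{2\pi}{p-2}} .
\end{equation}
As $|cz+d|^2=(cy)^2+(d-\frac c2)^2$, the terms with a given $c$ total at most $(cy)^{-p}\big(1+cy\sqrt{2\pi/(p-2)}\big)$, and
\begin{equation}\label{eq:T}
r^p|T_p|\le\sum_{c\ge2}\Big(\frac2{\sqrt3\,c}\Big)^p\Big(1+c\,r\sqrt{\frac{2\pi}{p-2}}\Big).
\end{equation}

\subsection*{The range $8j^2\ge l$: two lattice terms dominate}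
Put $t=\frac\pi6-\beta=\frac\pi l(\frac l6-j)$, so that $\theta=\frac{2\pi}3-t$. Since $l$ is even, $\frac l6-j$ is a positive multiple of $\frac13$, and $lt\ge\frac\pi3$. The function $\ln r^{-1}=\ln\big(2\sin(\frac\pi6-t)\big)$ is concave in $t$, with value $0$ and slope $-\sqrt3$ at $t=0$. It lies below its tangent, so
\begin{equation}\label{eq:r}
r^{-1}\le e^{-\sqrt3t},\qquad r^{-k}\le r^{-l}\le e^{-\pi/\sqrt3}<0.1631 .
\end{equation}
We estimate $\frac12r^l(-1)^mf$, starting from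
\begin{equation}\label{eq:split}
f=P_l+P_k+(P_kP_l-P_w)+\big(T_l+T_k+T_kS_l+P_kT_l-T_w\big),
\end{equation}
in which $P_kP_l-P_w=\sum_{d\ne d'}(z+d)^{-k}(z+d')^{-l}$.

\emph{Main part.} Keep only $d,d'\in\{0,1\}$. As $z+1=-\bar z$, these terms contribute $2r^{-l}\cos l\theta$, $2r^{-k}\cos k\theta$ and $2r^{-w}\cos2D\theta$ to the first three summands of \eqref{eq:split}. Now $\cos l\theta=(-1)^m$ and $\cos k\theta=(-1)^m\cos2D\theta$, so the contribution to $\frac12r^l(-1)^mf$ is
\[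
M=1+r^{-2D}\cos(2D\theta)\big(1+(-1)^mr^{-l}\big).
\]
With $s=2Dt$ we have $2D\theta=\frac{4\pi D}3-s$ and $r^{-2D}\le e^{-\sqrt3s}\le e^{-c_0s}$. Lemma~\ref{lem:damped} and \eqref{eq:r} give $M\ge1-0.52\cdot1.1631>0.395$.

\emph{The other translates.} For each integer $h\ge1$ two values of $d$ have $|d-\frac12|=h+\frac12$, and then $|z+d|^2=r^2+h(h+1)=r^2\big(1+h(h+1)r^{-2}\big)$. Since $r^{-2}\le1$, concavity of the logarithm gives $\ln\big(1+h(h+1)r^{-2}\big)\ge r^{-2}\ln(1+h+h^2)$. On $[0,\frac\pi6]$ we have $\sin\beta\ge\frac{3\beta}\pi=\frac{3j}l$, so $\frac l2r^{-2}=2l\sin^2\beta\ge\frac{18j^2}l\ge\frac94$; this is where $8j^2\ge l$ is used. Hence for $p\ge l$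
\[
\sum_{d\ne0,1}|z+d|^{-p}\le2\epsilon r^{-p},\qquad \epsilon=\sum_{h\ge1}(1+h+h^2)^{-9/4}.
\]
The terms $3^{-9/4},7^{-9/4},13^{-9/4},21^{-9/4},31^{-9/4}$ are less than $0.0845$, $0.0126$, $0.0032$, $0.0011$, $0.0005$, and the tail is at most $\int_5^\infty x^{-9/2}dx<0.0011$, so $\epsilon<0.103$. The resulting errors in $\frac12r^l(-1)^mf$ are at most $\epsilon$ from $P_l$, at most $r^{-2D}\epsilon\le\epsilon$ from $P_k$, and at most
\[
\tfrac12r^{-k}\big((2+2\epsilon)^2-4\big)\le0.1631\,(4\epsilon+2\epsilon^2)<0.071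
\]
from $P_kP_l-P_w$.

\emph{The terms $T_p$.} We have $r\le\frac l{6j}\le\frac{\sqrt{8l}}6$, so for $p\ge l\ge14$
\[
r\sqrt{\frac{2\pi}{p-2}}\le\frac{\sqrt8}6\sqrt{2\pi\cdot\frac{14}{12}}<1.28 .
\]
In \eqref{eq:T} the term $c=2$ is at most $3^{-7}\cdot3.56<0.00163$, the term $c=3$ is at most $(\frac4{27})^7\cdot4.84<10^{-5}$, and the terms $c\ge4$ total at most $(\frac43)^7\cdot2.28\sum_{c\ge4}c^{-13}\le17.1\cdot\frac43\cdot4^{-13}<10^{-6}$. So $r^p|T_p|<0.002$ for $p\ge l$. Since $r^k|P_k|$ and $r^l|S_l|$ are at most $2+2\epsilon+0.002<2.21$ and $r>1$, the last bracket of \eqref{eq:split} contributes at most $\frac12(0.002)(1+1+2.21+2.21+1)<0.008$.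

The errors total less than $0.103+0.103+0.071+0.008=0.285<M$, so $(-1)^mf>0$.

\subsection*{The range $8j^2<l$: one Fourier term dominates}
Now $l\ge34$, $l-1\ge8j^2$, and $\frac jl<\frac1{8j}\le\frac1{16}$, so $\beta<\frac\pi{16}$. Lipschitz's formula states that
\[
\sum_{d\in\mathbb Z}(z+d)^{-l}=\frac{(-2\pi i)^l}{(l-1)!}\sum_{n\ge1}n^{l-1}q^n .
\]
Here $(-i)^l=(-1)^{l/2}$ and $q^n=(-1)^ne^{-2\pi ny}$, so
\[
(-1)^mP_l=\Lambda\sum_{n\ge1}(-1)^{n+j}b_n,\qquad \Lambda=\frac{(2\pi)^l}{(l-1)!},\qquad b_n=n^{l-1}e^{-2\pi ny}.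
\]
The term $n=j$ has the desired sign. We show that it dominates the series, then that it is at least $Jr^{-l}$ for the quantity $J$ below, and finally that all other parts of $f$ are smaller on the same scale.

\emph{Dominance of $b_j$.} Write $2\pi y=\pi\cot\beta=\frac lj(1-\omega)$ with $\omega=1-\beta\cot\beta=2\sum_{n\ge1}\zeta(2n)(\beta/\pi)^{2n}$. The first term is $\frac{\beta^2}3$; since $\zeta(2n)\le\zeta(2)$ and $(\beta/\pi)^2<\frac1{256}$,
\[
\tfrac13\beta^2\le\omega\le\tfrac13\cdot\tfrac{256}{255}\beta^2\le0.335\,\beta^2,\qquad 0\le\mu:=\frac{l\omega}j\le0.335\,\pi^2\frac jl\le3.307\,\frac jl .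
\]
For $n=j+h\ge1$ put $\xi=h/j$ and $\psi(\xi)=\xi-\ln(1+\xi)$. Then
\begin{equation}\label{eq:ratio}
\ln\frac{b_{j+h}}{b_j}=(l-1)\ln(1+\xi)-l\xi+h\mu=-l\psi(\xi)-\ln(1+\xi)+h\mu .
\end{equation}
Let $h<0$, so $|\xi|<1$ and $h\mu\le0$. From $\ln(1-|\xi|)\le-|\xi|-\frac{\xi^2}2-\frac{|\xi|^3}3$ and $l-1\ge8j^2$, the first form of \eqref{eq:ratio} is at most
\[
|\xi|-(l-1)\Big(\frac{\xi^2}2+\frac{|\xi|^3}3\Big)\le\frac{|h|}j-4h^2-\frac{8|h|^3}{3j}\le-4h^2 .
\]
These ratios sum to less than $0.0184$. Let $h>0$. The function $\psi(\xi)/\xi^2=\int_0^1\frac{s\,ds}{1+s\xi}$ decreases, and $\xi\le\frac h2$ because $j\ge2$, so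
\[
l\psi(\xi)\ge8h^2\,\frac{\psi(\xi)}{\xi^2}\ge8h^2\,\frac{\psi(h/2)}{h^2/4}=32\,\psi(\tfrac h2),\qquad h\mu\le3.307\,\xi\,\frac{j^2}l\le0.4134\,\xi .
\]
For $h=1$ we have $\xi\le\frac12$, so $\ln(1+\xi)\ge2\xi\ln\frac32\ge0.81\xi\ge h\mu$, and the ratio is at most $e^{-32\psi(1/2)}<0.0486$. For $h\ge2$, convexity of $\psi$ and $\psi(0)=0$ give $\psi(\frac h2)\ge\frac h2\psi(1)$ with $\psi(1)>0.3068$, so the ratio is at most $e^{-4.9h+0.207h}\le e^{-4.69h}$, and these ratios sum to less than $0.0001$. Therefore $\sum_{n\ne j}b_n<0.068\,b_j$ and $(-1)^mP_l\ge0.932\,\Lambda b_j$.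

\emph{Size of $\Lambda b_j$.} Put
\[
J=\frac1j\sqrt{\frac l{2\pi}}>\frac2{\sqrt\pi}>1.128 .
\]
We use $2\pi jy=l(1-\omega)\le l-\frac13l\beta^2$; Stirling's bound $l!\le\sqrt{2\pi l}\,(l/e)^le^{1/(12l)}$, divided by $l$; and $\frac{\sin\beta}\beta=\prod_{n\ge1}(1-\frac{\beta^2}{\pi^2n^2})\le e^{-\beta^2/6}$, which says $2\beta\ge r^{-1}e^{\beta^2/6}$. They give
\[
\Lambda b_j\ge\Big(\frac{2\pi j}l\Big)^lJ\,e^{l\beta^2/3-1/(12l)}=(2\beta)^lJ\,e^{l\beta^2/3-1/(12l)}\ge r^{-l}J\,e^{l\beta^2/2-1/(12l)}\ge Jr^{-l},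
\]
since $\frac12l\beta^2=\frac{\pi^2j^2}{2l}>\frac1{12l}$. Thus $(-1)^mP_l\ge0.932\,Jr^{-l}$.

\emph{Upper bounds.} The numbers $|d-\frac12|$ take each value $\frac12+h$, $h\ge0$, twice, and $(\frac12+v)^2+y^2=r^2+v+v^2\ge r^2+v^2$ for $v\ge0$. Comparing the decreasing sum over $h\ge1$ with the integral over $v\ge0$ and using \eqref{eq:integral},
\[
|P_p|\le\sum_d|z+d|^{-p}\le r^{-p}\Big(2+r\sqrt{\frac{2\pi}{p-2}}\Big).
\]
From $\sin\beta\ge\beta(1-\frac{\beta^2}6)$ and $\beta<\frac\pi{16}$ we get $r\le\frac{1.0065}{2\beta}=1.0065\,\frac l{2\pi j}$, so $r\sqrt{2\pi/l}\le1.007J$. Also $2<1.774J$. For $p\ge l+2$ this gives $|P_p|\le2.79\,Jr^{-p}$. For $p=l$ there is an extra factor $\sqrt{l/(l-2)}\le\sqrt{34/32}<1.031$, and $|P_l|\le2.82\,Jr^{-l}$. In \eqref{eq:T}, for $p\ge l$ and $c\ge2$, the last factor is at most $1+1.039\,cJ\le2cJ$, so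
\[
r^p|T_p|\le J\Big(4\cdot3^{-17}+2\big(\tfrac43\big)^{17}\sum_{c\ge3}c^{-33}\Big)<10^{-7}J .
\]
Hence $|S_p|\le2.83\,Jr^{-p}$ for all $p\ge l$. Finally $r\ge\frac1{2\beta}=J\sqrt{l/(2\pi)}>1.128\cdot2.326>2.62$, so $r^{-2}<0.146$ and $J\le r$.

\emph{Conclusion.} We have $(-1)^mS_l\ge(0.932-10^{-7})Jr^{-l}$, and
\[
|S_kS_l|\le2.83^2J^2r^{-k-l}\le9r^{1-k}\,Jr^{-l},\qquad |S_w|\le3r^{-k}\,Jr^{-l}.
\]
Since $k\ge34$ and $r>2.62$, we have $9r^{1-k}+3r^{-k}<0.01$. If $D\ge1$, then $|S_k|\le(2.79+10^{-7})\,r^{-2}Jr^{-l}<0.41\,Jr^{-l}$, and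
\[
(-1)^mf\ge Jr^{-l}\,(0.932-10^{-7}-0.41-0.01)>0 .
\]
If $D=0$, then $S_k=S_l$ helps, and $(-1)^mf\ge Jr^{-l}\big(2(0.932-10^{-7})-0.01\big)>0$. This proves Proposition~\ref{prop:line}, and the proof of Theorem~\ref{thm:main} is complete.

\section{The order at $\rho$ and the exact counts}\label{sec:exact}

We prove Theorem~\ref{thm:exact}. Lemma~\ref{lem:cusp} gives the order at $\infty$, and \eqref{eq:equal} gives the order at $i$ and the simplicity of all zeros not equivalent to $i$ or $\rho$. It remains to show $\nu=\varepsilon_\rho$ and to find $\delta_A=N_A-A_0$ and $\delta_L=N_L-L_0$. From $\bar l\equiv l$, $\bar D\equiv l-k$, $\varepsilon_\rho\equiv k+l\pmod3$, formula \eqref{eq:tau} and $\sigma_A=(-1)^{\bar D+1}$ we obtain the following data.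
\begin{center}
\begin{tabular}{c|ccccccccc}
$(k,l)\bmod6$ & $(0,0)$ & $(0,2)$ & $(0,4)$ & $(2,0)$ & $(2,2)$ & $(2,4)$ & $(4,0)$ & $(4,2)$ & $(4,4)$\\ \hline
$\bar l$ & $0$ & $2$ & $1$ & $0$ & $2$ & $1$ & $0$ & $2$ & $1$\\
$\bar D$ & $0$ & $2$ & $1$ & $1$ & $0$ & $2$ & $2$ & $1$ & $0$\\
$\varepsilon_\rho$ & $0$ & $2$ & $1$ & $2$ & $1$ & $0$ & $1$ & $0$ & $2$\\
$\tau$ & $2$ & $0$ & $1$ & $1$ & $1$ & $1$ & $1$ & $1$ & $1$\\
$\sigma_A$ & $-$ & $-$ & $+$ & $+$ & $-$ & $-$ & $-$ & $+$ & $-$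
\end{tabular}
\end{center}
Cases I, II, III are those of the proof of Proposition~\ref{prop:count}. By \eqref{eq:valence}, $N_A+N_L\le Z-\frac13(\nu-\varepsilon_\rho)$. So whenever we have lower bounds for $N_A$ and $N_L$ that add up to $Z$, they are attained and $\nu=\varepsilon_\rho$.

\subsection*{Cases settled by counting}
In Case II we found $N_L\ge Z$, so $\nu=\varepsilon_\rho$, $N_L=Z=L_0+\tau-1$ and $N_A=0=A_0+1$. Thus $(\delta_A,\delta_L)=(1,\tau-1)$, and $\tau\ne0$ because $\bar D\ne2$. The class $(0,0)$ gives $(1,1)$. For $\tau=1$ we get $(1,0)$, and we check that the table of Theorem~\ref{thm:exact} predicts this. For $D=0$ the classes are $(2,2)$, and $(4,4)$ with $Q_2=2l^2-2l>0$. For $D=3$ they are $(2,2)$, and $(4,4)$ with $Q_2=2l^2+10l-42>0$. For $D=1$ they are $(4,2)$; $(0,4)$ with $k=l+2<2l$; and $(2,0)$ with $Q_1=-k^2+9k-2<0$.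

In Case III we found $N_A\ge Z$, so $\nu=\varepsilon_\rho$, $N_A=Z=A_0+\tau-1$ and $N_L=0=L_0+1$. Thus $(\delta_A,\delta_L)=(\tau-1,1)$, and $\tau\ne0$ because $\bar l\ne2$. The class $(0,0)$ gives $(1,1)$, and $\tau=1$ gives $(0,1)$. For $l=4$, $k\ge20$, the classes are $(2,4)$; $(0,4)$ with $k>8=2l$; and $(4,4)$ with $Q_2=-k^2+15k-20<0$. For $l=6$, $k\ge18$, they are $(4,0)$, and $(2,0)$ with $Q_1=2k^2-10k-42>0$. All agree with the table.

In Case I with $\tau=2$ the bounds $N_A\ge A_0+1$, $N_L\ge L_0+1$ add up to $Z$, which gives $(1,1)$ for the class $(0,0)$. With $\tau=0$ the bounds $N_A\ge A_0$, $N_L\ge L_0$ add up to $Z$, which gives $(0,0)$ for the class $(0,2)$.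

There remains Case I with $\tau=1$; in particular $l\ge8$. Here counting cannot exclude $\nu=\varepsilon_\rho+3$. Once $\nu=\varepsilon_\rho$ is known, \eqref{eq:parity} shows that the bounds \eqref{eq:nA}, \eqref{eq:nL} add up to $Z$, so
\begin{equation}\label{eq:delta}
\delta_A=[\lambda_A\ne\sigma_A],\qquad \delta_L=1-\delta_A .
\end{equation}
Put $\phi_p(t)=F_p(\frac{2\pi}3-t)$ and $g(t)=G(\frac{2\pi}3-t)=\phi_k\phi_l-\phi_w$. The order of $g$ at $t=0$ is $\nu$, and $\lambda_A$ is the sign of $g^{(\nu)}(0)$. We must show $g^{(\varepsilon_\rho)}(0)\ne0$ and find its sign.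

\subsection*{Taylor coefficients at $\rho$}

\begin{lemma}\label{lem:taylor}
Let $p\ge4$ be even. There is a real number $\eta_p$ such that:
\begin{align*}
&\text{if }p\equiv0\ (6): && \phi_p(0)=3+\eta_p, && |\eta_p|\le e_p;\\
&\text{if }p\equiv4\ (6): && \phi_p(0)=0,\quad \phi_p'(0)=-\sqrt3\,p\,(1+\eta_p), && |\eta_p|\le\tfrac12e_p;\\
&\text{if }p\equiv2\ (6): && \phi_p(0)=\phi_p'(0)=0,\quad \phi_p''(0)=p(p+1)(1+\eta_p), && |\eta_p|\le e_p.
\end{align*}
\end{lemma}

\begin{proof}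
The vanishing statements follow from \eqref{eq:cong} for $E_p$. The three pairs with $N=1$ contribute $2\cos(\frac{p\pi}3-\frac{pt}2)+u^p$ with $\ln u=-\ln(2\cos(\frac\pi3-\frac t2))$. At $t=0$ we have $u=1$, $(\ln u)'=-\frac12\tan\frac\pi3=-\frac{\sqrt3}2$ and $(\ln u)''=\frac14\sec^2\frac\pi3=1$. So this contribution and its first two derivatives at $0$ are
\[
2\cos\tfrac{p\pi}3+1,\qquad p\sin\tfrac{p\pi}3-\tfrac{\sqrt3}2p,\qquad -\tfrac12p^2\cos\tfrac{p\pi}3+\tfrac34p^2+p ,
\]
which are $3$, $-\sqrt3p$, $p(p+1)$ in the three respective cases. For any pair put $\xi=ce^{i\theta/2}+de^{-i\theta/2}$ and $\zeta=ce^{i\theta/2}-de^{-i\theta/2}$. Then $\frac{d\xi}{d\theta}=\frac i2\zeta$ and $\frac{d\zeta}{d\theta}=\frac i2\xi$, so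
\begin{equation}\label{eq:deriv}
\frac d{d\theta}\xi^{-p}=-\frac{ip}2\,\zeta\xi^{-p-1},\qquad \frac{d^2}{d\theta^2}\xi^{-p}=-\frac{p(p+1)}4\zeta^2\xi^{-p-2}+\frac p4\xi^{-p}.
\end{equation}
At $\theta=\frac{2\pi}3$ we have $|\xi|^2=N$ and $|\zeta|^2=c^2+cd+d^2\le3N$, because $3N-|\zeta|^2=2(c-d)^2$. The two derivatives are thus at most $\frac{\sqrt3}2pN^{-p/2}$ and $p(p+1)N^{-p/2}$ in modulus. Sum over $N\ge3$ with \eqref{eq:lattice}.
\end{proof}

We use the values
\begin{gather*}
e_{10}<0.0131,\quad e_{12}<0.0043,\quad e_{16}<4.61\cdot10^{-4},\\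
e_{18}<1.54\cdot10^{-4},\quad e_{20}<5.2\cdot10^{-5},\quad e_{32}<10^{-7},
\end{gather*}
and the fact that $e_x$, $xe_x$ and $x^2e_x$ decrease for $x\ge4$, which holds because $\frac2x<\frac12\ln3$ there. In the class $(2,0)$ the main term will be the integer $Q_1$, and we need to know that it does not vanish.

\begin{lemma}\label{lem:Q1}
If $k\equiv w\equiv2\pmod6$ are positive integers, then $3k(k+1)\ne w(w+1)$.
\end{lemma}

\begin{proof}
Suppose equality holds, and put $X=2w+1$, $Y=2k+1$. Then $X^2-3Y^2=-2$ and $X\equiv Y\equiv5\pmod{12}$; in particular $X$ is coprime to $6Y$. We use Jacobi symbols. From $X^2\equiv-2\pmod Y$ we get $(\frac{-2}Y)=1$, so $Y\equiv1,3\pmod8$; as $Y\equiv1\pmod4$, $Y\equiv1\pmod8$ and $3Y^2-2\equiv1\pmod{16}$. From $(3Y)^2\equiv6\pmod X$ we get $(\frac6X)=1$. As $X\equiv1\pmod4$, reciprocity gives $(\frac3X)=(\frac X3)=(\frac23)=-1$, so $(\frac2X)=-1$, $X\equiv5\pmod8$ and $X^2\equiv9\pmod{16}$. This contradicts $X^2=3Y^2-2$.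
\end{proof}

\subsection*{The seven classes with $\tau=1$}
In each class we compare $\lambda_A$ with $\sigma_A$ from the table above and apply \eqref{eq:delta}.

\emph{Classes $(2,4)$ and $(4,2)$} ($\varepsilon_\rho=0$). Here $\phi_k(0)=\phi_l(0)=0$ and $6\mid w$, so $g(0)=-(3+\eta_w)<0$ and $\lambda_A=-$. This gives $(0,1)$ for $(2,4)$ and $(1,0)$ for $(4,2)$.

\emph{Class $(2,2)$} ($\varepsilon_\rho=1$). The product $\phi_k\phi_l$ vanishes to order at least $4$ and $w\equiv4\pmod6$, so $g'(0)=\sqrt3\,w(1+\eta_w)>0$. Thus $\lambda_A=+\ne\sigma_A$, which gives $(1,0)$.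

\emph{Class $(4,0)$} ($\varepsilon_\rho=1$, $l\ge12$). Since $\phi_k(0)=0$, $w\le2k$, and all $|\eta_p|$ involved are below $0.01$,
\[
-g'(0)/\sqrt3=k(1+\eta_k)(3+\eta_l)-w(1+\eta_w)\ge k\,(0.99\cdot2.99-2.02)>0 .
\]
Thus $\lambda_A=-=\sigma_A$, which gives $(0,1)$.

\emph{Class $(0,4)$} ($\varepsilon_\rho=1$, $l\ge10$). Since $\phi_l(0)=0$,
\[
-g'(0)/\sqrt3=l(3+\eta_k)(1+\eta_l)-w(1+\eta_w)=(2l-k)+\mathrm{err},
\]
with $|\mathrm{err}|\le l(\frac32e_l+e_k+\frac12e_ke_l)+\frac12we_w\le10e_{10}\,(1.5+1+0.01+0.5)<1$. As $2l-k\equiv2\pmod6$, $|2l-k|\ge2$. Thus $\lambda_A=-\operatorname{sgn}(2l-k)$ and $\sigma_A=+$, which gives $(1,0)$ for $k<2l$ and $(0,1)$ for $k>2l$.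

\emph{Class $(2,0)$} ($\varepsilon_\rho=2$, $l\ge12$). We have $k\ge20$, since $(14,12)$ has $w=26$. As $\phi_k$ vanishes to order $2$,
\[
g''(0)=k(k+1)(1+\eta_k)(3+\eta_l)-w(w+1)(1+\eta_w)=Q_1+\mathrm{err},
\]
with $|\mathrm{err}|\le k(k+1)(e_l+3e_k+e_ke_l)+w(w+1)e_w$. We show $|\mathrm{err}|<|Q_1|$.
\begin{itemize}
\item If $k\ge2l$, then $w(w+1)\le\frac94k(k+1)$, so $Q_1\ge\frac34k(k+1)$, while $|\mathrm{err}|\le(4.1+2.25)\,e_{12}\,k(k+1)<0.03\,k(k+1)$.
\item If $k<2l$, then $k\le2l-4$ by the congruences. For $l=12$ this means $k=20$, $Q_1=1260-1056=204$, and $|\mathrm{err}|\le(420\cdot4.1+1056)\,e_{12}<12$.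
\item If $k<2l$ and $l\ge18$, then $k(k+1)e_l\le4l^2e_l\le4\cdot18^2e_{18}<0.2$, $3.1\,k(k+1)e_k\le6.2\cdot20^2e_{20}<0.13$ and $w(w+1)e_w\le2\cdot20^2e_{20}<0.05$. So $|\mathrm{err}|<1$, while $Q_1$ is a nonzero integer by Lemma~\ref{lem:Q1}.
\end{itemize}
Thus $\lambda_A=\operatorname{sgn}Q_1$ and $\sigma_A=+$, which gives $(0,1)$ for $Q_1>0$ and $(1,0)$ for $Q_1<0$.

\emph{Class $(4,4)$ with $Q_2\ne0$} ($\varepsilon_\rho=2$, $l\ge10$). Here $w\equiv2\pmod6$, so $w\ge32$ because $w\ne26$. As $\phi_k(0)=\phi_l(0)=0$,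
\begin{equation}\label{eq:g2}
g''(0)=2\phi_k'(0)\phi_l'(0)-\phi_w''(0)=6kl(1+\eta_k)(1+\eta_l)-w(w+1)(1+\eta_w)=Q_2+\mathrm{err},
\end{equation}
with $|\mathrm{err}|\le6kl(\frac12e_k+\frac12e_l+\frac14e_ke_l)+w(w+1)e_w$, and $w(w+1)e_w\le2\cdot32^2e_{32}<0.001$. Note that $-Q_2=k^2-4kl+l^2+k+l$. We show $|\mathrm{err}|<|Q_2|$.
\begin{itemize}
\item If $l=10$, then $k\ge22$ and $|\mathrm{err}|\le60k\cdot0.0066+0.001<0.4k$. Here $Q_2=-k^2+39k-110$ equals $264$, $198$, $60$ for $k=22,28,34$, and $-Q_2=k(k-39)+110\ge k+110$ for $k\ge40$. In particular $Q_2\neq0$ for $l=10$.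
\item If $l\ge16$ and $k<4l$, then $3kle_l\le12\,l^2e_l$ and, since $ke_k\le le_l$, also $3kle_k\le3\,l^2e_l$ and $\frac32kle_ke_l\le0.001\,l^2e_l$. So $|\mathrm{err}|\le15.001\cdot16^2e_{16}+0.001<1.8$, while $Q_2$ is a nonzero even integer.
\item If $l\ge16$ and $k\ge4l$, then $-Q_2>k$, and $e_k\le e_l$ gives $|\mathrm{err}|\le6.1\,k\cdot16\,e_{16}+0.001<0.1k$.
\end{itemize}
Thus $\lambda_A=\operatorname{sgn}Q_2$ and $\sigma_A=-$, which gives $(1,0)$ for $Q_2>0$ and $(0,1)$ for $Q_2<0$.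

\emph{Class $(4,4)$ with $Q_2=0$.} The contributions of the pairs with $N=1$ now cancel, and the sign comes from the next shell, $N=3$, in the smallest weight $l$. We have $l\ge16$ by the first item above. Moreover $k>3l$: the function $-Q_2$ is convex in $k$, with the negative values $-2l^2+2l$ at $k=l$ and $-2l^2+4l$ at $k=3l$, so it is negative on $[l,3l]$. Since $w(w+1)=6kl$, \eqref{eq:g2} becomes
\[
g''(0)=6kl\,\big[\eta_l+\eta_k(1+\eta_l)-\eta_w\big].
\]
We compute the part of $dF_l/d\theta$ at $\theta=\frac{2\pi}3$ that comes from $N=3$, using \eqref{eq:deriv}. The pair $(1,-1)$ has $\xi=i\sqrt3$ and $\zeta=1$, and contributes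
\[
-\frac{il}2\,(i\sqrt3)^{-l-1}=-(-1)^{l/2}\,\frac1{2\sqrt3}\,l\,3^{-l/2}.
\]
The pair $(2,1)$ has $\xi=\frac32+\frac{\sqrt3}2i=\sqrt3\,e^{i\pi/6}$ and $\zeta=\frac12+\frac{3\sqrt3}2i$, so $\zeta/\xi=1+\frac{2i}{\sqrt3}$, and $(1,2)$ gives the conjugate term. For $l\equiv4\pmod6$ we have $e^{-i\pi l/6}=(-1)^{l/2}e^{-2\pi i/3}$, so the two pairs contribute
\[
l\,3^{-l/2}\operatorname{Im}\Big[\Big(1+\frac{2i}{\sqrt3}\Big)e^{-i\pi l/6}\Big]=(-1)^{l/2}\,l\,3^{-l/2}\Big(-\frac{\sqrt3}2-\frac1{\sqrt3}\Big)=-(-1)^{l/2}\,\frac5{2\sqrt3}\,l\,3^{-l/2}.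
\]
The total is $-(-1)^{l/2}\sqrt3\,l\,3^{-l/2}$. By Lemma~\ref{lem:taylor}, $dF_l/d\theta=-\phi_l'(0)=\sqrt3\,l\,(1+\eta_l)$, so
\[
\eta_l=(-1)^{l/2+1}3^{-l/2}+\eta^*,
\]
where $\eta^*$ comes from $N\ge7$ and satisfies $|\eta^*|\le\frac12\cdot0.246\cdot7^{2-l/2}\le6.03\,(\frac37)^8\,3^{-l/2}<0.01\cdot3^{-l/2}$. Since $k,w>3l$ and $e_p\le16\cdot3^{-p/2}$, both $|\eta_k|$ and $|\eta_w|$ are at most $16\cdot3^{-l}\cdot3^{-l/2}<0.01\cdot3^{-l/2}$. So the bracket differs from $(-1)^{l/2+1}3^{-l/2}$ by less than $0.04\cdot3^{-l/2}$. Thus $g''(0)\ne0$, $\lambda_A=(-1)^{l/2+1}$ and $\sigma_A=-$, which gives $(1,0)$ for odd $l/2$ and $(0,1)$ for even $l/2$.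

In all seven classes $g^{(\varepsilon_\rho)}(0)\ne0$, so $\nu=\varepsilon_\rho$ and the use of \eqref{eq:delta} is justified. The claim $Q_1\ne0$ is Lemma~\ref{lem:Q1}. Finally, $1066\equiv286\equiv4\pmod6$, and for this pair $w=1352$ and $6\cdot1066\cdot286=1829256=1352\cdot1353$, so $Q_2=0$. This completes the proof of Theorem~\ref{thm:exact}.

\begin{thebibliography}{9}

\bibitem{RSD}
F.~K.~C.~Rankin and H.~P.~F.~Swinnerton-Dyer, 1970.

\bibitem{slides}
\emph{Zeros of the Modular Form $E_kE_l-E_{k+l}$},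
\texttt{https://www1.math.tamu.edu/ugs/research/REU/results/REU\_2015/vulakhslides.pdf}

\end{thebibliography}
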